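# A countable boundedly $FU_{fin}$ space with a non-Fréchet product with an $\alpha_4$-Fréchet space

## 1. Fréchet spaces, their finite-set versions, and $\alpha_4$

All spaces are regular and $T_1$. We write $\omega+1$ for the convergent sequence: points of $\omega$ are isolated, and neighborhoods of the point $\omega$ contain almost all $n$. The phrases "almost all" and $\forall^\infty$ mean "all but finitely many".

**Definition (Fréchet).** A space $X$ is *Fréchet* (Fréchet–Urysohn, $FU$) if whenever $x$ is in the closure of $A\subseteq X$, some sequence of points of $A$ converges to $x$.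

Every first countable space is Fréchet. A second example, which we call the *fan*, is $\mathbb S=(\omega\times\omega)\cup\{*\}$, where points of $\omega\times\omega$ are isolated and a set is a neighborhood of $*$ if it contains
$$U_f=\{*\}\cup\{(n,k):k\ge f(n)\}$$
for some $f:\omega\to\omega$. The fan is Fréchet: if $*\in\overline M\setminus M$, then $M$ meets some column $\{n\}\times\omega$ in an infinite set (otherwise some $U_f$ misses $M$), and an enumeration of this intersection converges to $*$.

**Definition (convergence of sets).** A sequence $(A_n)_{n\in\omega}$ of subsets of $X$ *converges to* $x$ if every neighborhood of $x$ contains $A_n$ for almost all $n$.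

In $\omega+1$ the sets $\{n,n+1\}$ converge to $\omega$, and the sets $\{0,n\}$ do not.

**Definition ($FU_{fin}$, $FU_n$, boundedly $FU_{fin}$).** $X$ is $FU_{fin}$ *at* $x$ if for every family $\mathcal P$ of nonempty finite subsets of $X$ such that every neighborhood of $x$ contains a member of $\mathcal P$, there are $P_n\in\mathcal P$ ($n\in\omega$) such that $(P_n)$ converges to $x$. For a positive integer $n$, $X$ is $FU_n$ *at* $x$ if this holds for all such families whose members have at most $n$ elements. $X$ is $FU_{fin}$ (resp. $FU_n$) if it is so at every point, and *boundedly* $FU_{fin}$ if it is $FU_n$ for every positive integer $n$.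

$FU_1$ is the Fréchet property, and $FU_{fin}$ implies boundedly $FU_{fin}$. A first countable space is $FU_{fin}$: if $U_0\supseteq U_1\supseteq\cdots$ is a base at $x$, pick $P_n\in\mathcal P$ with $P_n\subseteq U_n$. The fan is $FU_1$ but not $FU_2$. To see this, let $\mathcal P$ consist of the pairs $\{(0,n),(n,k)\}$ with $n\ge1$, $k\in\omega$. The neighborhood $U_f$ contains $\{(0,n),(n,f(n))\}$ for any $n\ge\max(1,f(0))$. If pairs $\{(0,n_i),(n_i,k_i)\}$ converged to $*$, then $(0,n_i)\to *$ would give $n_i\to\infty$. After passing to a subsequence the $n_i$ are distinct, and a neighborhood $U_f$ with $f(n_i)=k_i+1$ contains none of these pairs, a contradiction.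

**Definition ($\alpha_4$, Arhangel'skii).** $X$ is an *$\alpha_4$-space* if for every $x\in X$ and every countable family $\{\sigma_n:n\in\omega\}$ of sequences converging to $x$, some sequence converging to $x$ meets infinitely many of the $\sigma_n$. A space is *$\alpha_4$-$FU$* if it is Fréchet and an $\alpha_4$-space.

A first countable space is $\alpha_4$: take from $\sigma_n$ a term in $U_n$. The fan is not $\alpha_4$: let $\sigma_n$ enumerate the $n$-th column. If a sequence meets infinitely many columns, choose one common point in each of these. Some $U_f$ avoids all chosen points, and infinitely many terms of the sequence are among them, so the sequence does not converge to $*$.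

**Definition (productively $\alpha_4$-$FU$).** $X$ is *productively $\alpha_4$-$FU$* if $X\times Y$ is Fréchet for every $\alpha_4$-$FU$ space $Y$.

First countable spaces have this property (Lemma 1 below). The fan does not: $\omega+1$ is $\alpha_4$-$FU$, but $\mathbb S\times(\omega+1)$ is not Fréchet. Indeed $(*,\omega)$ is in the closure of $\{((n,k),n):n,k\in\omega\}$. If $((n_i,k_i),n_i)$ converged to it, then $n_i\to\infty$, and $U_f$ with $f(n_i)=k_i+1$ along a subsequence with distinct $n_i$ gives a contradiction.

So in our examples "boundedly $FU_{fin}$" and "productively $\alpha_4$-$FU$" hold or fail together. Section 2 will show that the second always implies the first. The problem, from "Products of Fréchet Spaces", is whether the two can be told apart: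

> Is there in ZFC a countable boundedly $FU_{fin}$ space which is not productively $\alpha_4$-$FU$?

The answer is yes.

**Theorem A (ZFC).** There are countable spaces $X,Y$, each with exactly one non-isolated point, such that $X$ is boundedly $FU_{fin}$, $Y$ is $\alpha_4$-$FU$, and $X\times Y$ is not Fréchet.

**Theorem B.**

* (B1) (ZFC) There are $2^{\mathfrak c}$ pairwise non-homeomorphic countable boundedly $FU_{fin}$ spaces which are not productively $\alpha_4$-$FU$; all their finite powers are Fréchet.
* (B2) (ZFC) Every productively $\alpha_4$-$FU$ space is boundedly $FU_{fin}$. By (B1) this implication is strict.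
* (B3) It is consistent with ZFC that every countable $FU_{fin}$ space is productively $\alpha_4$-$FU$. So "boundedly $FU_{fin}$" cannot be replaced by "$FU_{fin}$" in Theorem A.

Only (B3) uses a theorem that we quote without proof.

## 2. Products with $\omega+1$, and the implication that always holds

We begin with the simplest factors: first countable spaces, and $\omega+1$.

**Lemma 1.** If $X$ is first countable and $Y$ is $\alpha_4$-$FU$, then $X\times Y$ is Fréchet.

**Proof.** Let $(x,y)\in\overline A$, let $U_0\supseteq U_1\supseteq\cdots$ be a base at $x$, and let $M_n=\{y':\exists x'\in U_n\ (x',y')\in A\}$. The $M_n$ decrease, and $y\in\overline{M_n}$, because $U_n\times V$ meets $A$ for each neighborhood $V$ of $y$. If $y\in M_n$ for all $n$, choose $x_n\in U_n$ with $(x_n,y)\in A$; then $(x_n,y)\to(x,y)$.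

Otherwise there is $n_0$ with $y\notin M_n$ for $n\ge n_0$. For these $n$ take a sequence $\sigma_n$ in $M_n$ converging to $y$. Since its values differ from $y$ and $Y$ is $T_1$, it takes each value only finitely often. We want a sequence meeting infinitely many $\sigma_n$ to do so in *different points*, so we thin out. Let $\sigma'_n$ arise from $\sigma_n$ by deleting all terms equal to one of the first $n$ terms of some $\sigma_i$, $n_0\le i<n$. Only finitely many terms are deleted, so $\sigma_n'\to y$. A point which is one of the first $q$ terms of $\sigma_i$ is not in $\sigma'_n$ for $n>\max(i,q)$. Hence each point lies in only finitely many $\sigma'_n$.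

By $\alpha_4$ some $\tau\to y$ meets infinitely many $\sigma_n'$. Choose recursively $n_0'<n_1'<\cdots$ and a common point $z_k$ of $\tau$ and $\sigma'_{n'_k}$, where $n'_k$ is taken so large that none of $z_0,\dots,z_{k-1}$ lies in $\sigma'_{n'_k}$. The $z_k$ are distinct values of $\tau$. A neighborhood of $y$ contains almost all terms of $\tau$, hence all but finitely many values of $\tau$, hence almost all $z_k$. So $z_k\to y$. As $z_k\in M_{n'_k}$, there is $x_k\in U_{n'_k}$ with $(x_k,z_k)\in A$, and $(x_k,z_k)\to(x,y)$. $\square$

**Lemma 2.** If $Z\times(\omega+1)$ is Fréchet, then $Z$ is $\alpha_4$-$FU$.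

**Proof.** $Z$ is Fréchet, being homeomorphic to the subspace $Z\times\{\omega\}$. Let $\sigma_n\to z$ ($n<\omega$) and let $A=\{(w,n):n<\omega,\ w\text{ a term of }\sigma_n\}$. Every neighborhood of $(z,\omega)$ meets $A$: given a neighborhood $U$ of $z$ and $n$ large, some term of $\sigma_n$ is in $U$. So there are $(w_i,n_i)\in A$ converging to $(z,\omega)$. Then $w_i\to z$, $n_i\to\infty$, and $w_i$ is a term of $\sigma_{n_i}$. So $(w_i)$ meets infinitely many $\sigma_n$. $\square$

**Proof of (B2), the implication.** Let $X$ be productively $\alpha_4$-$FU$. We first show that *if $Y$ is $\alpha_4$-$FU$, then so is $X\times Y$*. By Lemma 1, $Y\times(\omega+1)^2$ is Fréchet, so $Y\times(\omega+1)$ is $\alpha_4$-$FU$ by Lemma 2. By hypothesis $X\times(Y\times(\omega+1))$ is Fréchet. By Lemma 2 again, $X\times Y$ is $\alpha_4$-$FU$.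

Starting with a one-point $Y$, induction shows that every power $X^n$ is $\alpha_4$-$FU$, in particular Fréchet. Now let $\mathcal P$ be a family as in the definition of $FU_n$ at $x$. List each member as an $n$-tuple, with repetitions if necessary. Since each neighborhood $U$ of $x$ contains a member of $\mathcal P$, each $U^n$ contains one of the tuples. So $(x,\dots,x)$ is in the closure of the set of tuples. A sequence of tuples converging to $(x,\dots,x)$ gives members of $\mathcal P$ converging to $x$. Hence $X$ is $FU_n$ for all $n$. Strictness follows once (B1) is proved. $\square$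

## 3. Two spaces from a split almost disjoint family

$A\subseteq^*B$ means that $A\setminus B$ is finite, and $[N]^\omega$ is the set of infinite subsets of $N$. A family of infinite subsets of a countable set $N$ is *almost disjoint* if any two distinct members have finite intersection. For a family $\mathcal B$ of subsets of $N$ let
$$\mathcal B^\perp=\{Z\subseteq N: Z\cap B\text{ is finite for all }B\in\mathcal B\}.$$
This is an ideal containing all finite sets. For instance, if $\mathcal B$ is the set of columns of $\omega\times\omega$, then $\mathcal B^\perp$ consists of the sets lying below the graph of a function, and $\mathcal B^{\perp\perp}$ of the sets contained in the union of finitely many columns and a finite set. (A set meeting infinitely many columns contains an infinite set with at most one point per column.)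

Let $\mathcal A$ be almost disjoint on $N$, split into nonempty disjoint parts $\mathcal A_0,\mathcal A_1$. Put
$$D=\mathcal A_0^\perp,\qquad I=D^\perp .$$
Then $\mathcal A_1\subseteq D$ and $\mathcal A_0\subseteq I$. Both $D$ and $I$ are ideals containing the finite sets, and no infinite set is in $D\cap I$.

**Definition (the pair $X,Y$).** $X=N\cup\{\infty\}$ and $Y=N\cup\{\infty'\}$; points of $N$ are isolated. Neighborhoods of $\infty$ are the sets containing $\{\infty\}\cup(N\setminus i)$ for some $i\in I$. Neighborhoods of $\infty'$ are the sets containing $\{\infty'\}\cup(N\setminus d)$ for some $d\in D$.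

So nonempty finite sets $P_k\subseteq N$ converge to $\infty$ in $X$ iff for every $i\in I$ almost all $P_k$ are disjoint from $i$, and similarly for $Y$ and $D$. For example, if $\mathcal A_0$ is the set of columns of $\omega\times\omega$ and $\mathcal A_1=\{B\}$ with $B$ an infinite set having at most one point in each column, then $Y$ is the fan.

**Lemma 3.** For every split as above: (1) $X$ and $Y$ are regular, $T_1$, and have exactly one non-isolated point. (2) $X$ and $Y$ are Fréchet. (3) No sequence in $\Delta=\{(p,p):p\in N\}$ converges to $(\infty,\infty')$. (4) $(\infty,\infty')\in\overline\Delta$ iff there are no $i\in I$, $d\in D$ with $N=i\cup d$.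

**Proof.** (1) The spaces are $T_1$ since finite sets are in $I$ and $D$. Points of $N$ are clopen, and every open neighborhood of $\infty$ (or $\infty'$) is clopen, its complement consisting of isolated points; so the spaces are regular. $N\notin I$, since $D\supseteq\mathcal A_1$ has an infinite member; and $N\notin D$ since $\mathcal A_0\ne\emptyset$. So $\infty,\infty'$ are not isolated.

(2) Let $M\subseteq N$. If $\infty\in\overline M$, then $M\notin I=D^\perp$, so $M\cap d$ is infinite for some $d\in D$. Since $d\cap i$ is finite for all $i\in I$, an enumeration of $M\cap d$ converges to $\infty$. If $\infty'\in\overline M$, then $M\notin D=\mathcal A_0^\perp$, so $M\cap A$ is infinite for some $A\in\mathcal A_0$. Since $A\cap d$ is finite for all $d\in D$, an enumeration of $M\cap A$ converges to $\infty'$. If $M$ contains the limit point, or the limit is isolated, constant sequences work.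

(3) Suppose $(n_k,n_k)\to(\infty,\infty')$ and let $M=\{n_k:k<\omega\}$. Then $M\notin D$, as otherwise $Y\setminus M$ would be a neighborhood of $\infty'$. So $M\cap A$ is infinite for some $A\in\mathcal A_0\subseteq I$. Then $n_k\in A$ for infinitely many $k$, contradicting $n_k\to\infty$ in $X$.

(4) Basic neighborhoods given by $i$ and $d$ contain no common point of $N$ iff $N=i\cup d$. $\square$

Thus the case $n=1$ of "boundedly" costs nothing, and for $X\times Y$ to be non-Fréchet it is enough that $I$ and $D$ do not cover $N$ together. A sensible first try is therefore to take any split of an almost disjoint family for which this holds. Such splits are easy to find. Let $N=2^{<\omega}$, $A_f=\{f\restriction n:n<\omega\}$ for $f\in2^\omega$, let $F_0\subseteq 2^\omega$ be countable and dense, and $F_1=2^\omega\setminus F_0$.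

**Inseparability.** We claim that
$$\text{there are no } i_0\cup i_1=N\text{ with } i_0\cap A_f\text{ finite }(f\in F_1),\ \ i_1\cap A_f\text{ finite }(f\in F_0).\tag{1}$$
Suppose there are. If $f\in F_1$, then $f\restriction n\notin i_0$ for almost all $n$. If $f\in F_0$, then $A_f\subseteq^*i_0$, so this fails. Hence $F_1=\bigcup_k\{f:\forall n\ge k\ f\restriction n\notin i_0\}$ is a countable union of closed sets disjoint from the dense set $F_0$, hence nowhere dense. With the countable set $F_0$ this makes $2^\omega$ a countable union of nowhere dense sets, against the Baire category theorem.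

Now let $\mathcal A_0=\{A_f:f\in F_0\}$, $\mathcal A_1=\{A_f:f\in F_1\}$. If $N=i\cup d$ with $i\in I$, $d\in D$, then $i$ is almost disjoint from the members of $\mathcal A_1\subseteq D$, and $d$ from those of $\mathcal A_0$, against (1). By Lemma 3, $X\times Y$ is not Fréchet although $X$ and $Y$ are. Two things go wrong.

**Failure of $\alpha_4$ for $Y$.** Let $F_0=\{f_0,f_1,\dots\}$ be an enumeration without repetition, and let $\sigma_n$ enumerate $S_n=A_{f_n}\setminus\bigcup_{m<n}A_{f_m}$. Then $\sigma_n\to\infty'$. Suppose $\sigma\to\infty'$ meets infinitely many $\sigma_n$, and choose one common point in each of the corresponding disjoint sets $S_n$. The set $P$ of chosen points is infinite. Since $A_{f_m}\cap S_n=\emptyset$ for $n>m$, $P\cap A_{f_m}$ is finite for each $m$. So $P\in D$, while $\sigma$ has infinitely many terms in $P$, a contradiction. To have $\alpha_4$, the family $\mathcal A_0$ must contain, given infinitely many of its members, new members crossing infinitely many of them.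

**Failure of $FU_2$ for a space of type $X$.** Using Zorn's lemma extend $\{A_f:f\in2^\omega\}$ to a maximal almost disjoint family $\mathcal M$ on $N$; let $\mathcal A_0=\{A_f:f\in F_0\}$ and $\mathcal A_1=\mathcal M\setminus\mathcal A_0$. On $N'=N\times\{0,1\}$ take
$$\mathcal A_0'=\{A\times\{e\}:A\in\mathcal A_e,\ e<2\},\qquad \mathcal A'_1=\{A\times\{1-e\}:A\in\mathcal A_e,\ e<2\},$$
with ideals $D'$ and $I'$. A set $d_0\times\{0\}\cup d_1\times\{1\}$ is in $D'$ iff $d_e\in\mathcal A_e^\perp$ for $e<2$, and $i_0\times\{0\}\cup i_1\times\{1\}$ is in $I'$ iff $i_e\in\mathcal A_e^{\perp\perp}$ for $e<2$. The resulting space $X'$ is Fréchet by Lemma 3. Consider the pairs $q_s=\{(s,0),(s,1)\}$, $s\in N$. Every neighborhood of $\infty$ contains one of them: otherwise $i_0\cup i_1=N$ for some $i_e\in\mathcal A_e^{\perp\perp}$. As $\mathcal A_1\subseteq\mathcal A_0^\perp$ and $\mathcal A_0\subseteq\mathcal A_1^\perp$, the set $i_0$ is almost disjoint from the members of $\mathcal A_1$ and $i_1$ from those of $\mathcal A_0$, against (1). But no sequence $q_{s_k}$ converges to $\infty$. In a convergent sequence each $s$ would occur finitely often,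 so $\{s_k:k<\omega\}$ would be infinite and, by maximality, would meet some $A\in\mathcal A_e$, $e<2$, in an infinite set. Then $A\times\{e\}\in\mathcal A'_0\subseteq I'$ meets infinitely many $q_{s_k}$. So $X'$ is not $FU_2$.

In this example a set of indices that puts the first coordinates into $D'$ never puts the second coordinates there. What we need is a family in which *all coordinates of a sequence of tuples can be steered at once*.

## 4. A colored family that is complete in every dimension

For $p\in\omega^m$ write $p=(p_j)_{j<m}$, and for $R\subseteq\omega^m$ let $R^{(j)}=\{p_j:p\in R\}$.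

**Definition (injective).** $R\subseteq\omega^m$ is *injective* if distinct $p,q\in R$ satisfy $p_j\ne q_j$ for every $j<m$.

For example, $\{(n,n+1):n<\omega\}\subseteq\omega^2$ is injective, and $\{(0,n):n<\omega\}$ is not. If $R$ is injective and $F$ is finite, then only finitely many $p\in R$ have an entry in $F$. If $R$ is also infinite, then every $R^{(j)}$ is infinite. For $m=1$ every set is injective.

Fix a partition $\omega=\bigcup_nc_n$ into infinite sets.

**Proposition 4 (ZFC).** There are an almost disjoint family $\mathcal A\subseteq[\omega]^\omega$ and a coloring of $\mathcal A$ with colors in $\mathfrak c$ such that for every color $\varepsilon<\mathfrak c$: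

(a) If $M\subseteq\omega$ and $M\cap c_n$ is infinite for infinitely many $n$, then $M$ contains a member of $\mathcal A$ of color $\varepsilon$.

(b) Let $m\ge1$ and let $R_k\subseteq\omega^m$ ($k<\omega$) be infinite injective, with $R_k^{(j)}\subseteq A_k^j\in\mathcal A$, where for each $j<m$ the sets $A^j_k$ ($k<\omega$) are distinct. Then there are an infinite injective $P\subseteq\bigcup_kR_k$ and $B^j\in\mathcal A$ of color $\varepsilon$ ($j<m$) with $P^{(j)}\subseteq B^j$ for all $j<m$, and $B^j\neq A_k^i$ for all $i,j<m$ and all $k$.

Part (a) is an inseparability property. Part (b) with $m=1$ is what $\alpha_4$ asks for. Part (b) for all $m$ is what boundedly $FU_{fin}$ will need. We first deduce Theorem A, and prove the proposition in Sections 6–8.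

## 5. Theorem A from Proposition 4

Let $\mathcal A$ be as in Proposition 4. Fix $S\subseteq\mathfrak c$ with $\emptyset\ne S\ne\mathfrak c$. Let $\mathcal A_0$ be the set of members of $\mathcal A$ with color in $S$, and $\mathcal A_1$ the set of those with color not in $S$. Both are nonempty by (a). Let $D=D_S$, $I=I_S$, $X=X_S$, $Y=Y_S$ be as in Section 3 with $N=\omega$. By Lemma 3 both spaces are Fréchet, regular, $T_1$, with exactly one non-isolated point.

**Step 1. $X\times Y$ is not Fréchet.** By Lemma 3 we must show that $\omega=i\cup d$ is impossible for $i\in I$, $d\in D$. If $\omega=i\cup d$, then for each $n$ one of $i\cap c_n$, $d\cap c_n$ is infinite, so one of the two alternatives holds for infinitely many $n$. If it is the one for $i$, then by (a) $i$ contains a member of $\mathcal A_1\subseteq D$, contradicting $i\in D^\perp$. If it is the one for $d$, then $d$ contains a member of $\mathcal A_0$, contradicting $d\in\mathcal A_0^\perp$.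

**Step 2. $Y$ is $\alpha_4$.** At isolated points a constant sequence works. Let $\sigma_n\to\infty'$ ($n<\omega$). If infinitely many $\sigma_n$ contain the point $\infty'$, a constant sequence works. Otherwise discard finitely many $n$; then the range $S_n$ of each $\sigma_n$ is a subset of $\omega$, and it is infinite, since a sequence with finite range converging to $\infty'$ is eventually equal to $\infty'$. As $Y\setminus S_n$ is not a neighborhood of $\infty'$, $S_n\notin D$, and $S_n\cap A_n$ is infinite for some $A_n\in\mathcal A_0$. If $A_n=A$ for infinitely many $n$, an enumeration of $A$ converges to $\infty'$ and meets infinitely many $\sigma_n$. Otherwise pass to a subsequence with distinct $A_n$ and apply Proposition 4(b) with $m=1$, $R_n=S_n\cap A_n$, and a color in $S$. We get an infinite $P\subseteq\bigcup_nR_n$ with $P\subseteq B\in\mathcal A_0$ and $B\ne A_n$ for all $n$. Each $B\cap R_n\subseteq B\cap A_n$ is finite, so $P$ meets infinitely many $R_n\subseteq S_n$. As $B\in\mathcal A_0\subseteq D^\perp$, an enumeration of $P$ converges to $\infty'$.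

It remains to show that $X$ is boundedly $FU_{fin}$. This is clear at isolated points.

**Step 3. Reduction to tuples.** Let $\mathcal P$ be a family of nonempty finite sets of size at most $n$ such that every neighborhood of $\infty$ contains a member. If $\{\infty\}\in\mathcal P$, a constant sequence does it. Otherwise replace each $P\in\mathcal P$ by $P\setminus\{\infty\}\ne\emptyset$; this does not affect containment in neighborhoods of $\infty$. There is $m\in\{1,\dots,n\}$ such that for each $i\in I$ some $m$-element member of the new family is disjoint from $i$. Otherwise there are $i_m\in I$ ($1\le m\le n$) such that every $m$-element member meets $i_m$, and the neighborhood given by $i_1\cup\dots\cup i_n\in I$ contains no member at all. Let $Q\subseteq\omega^m$ be the set of these $m$-element sets, listed increasingly. Write $p\cap i$ for $\{p_j:j<m\}\cap i$. Then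
$$\forall i\in I\ \exists p\in Q\quad p\cap i=\emptyset .\tag{2}$$

It suffices to find
$$\text{an infinite injective } P\subseteq Q\text{ with }P^{(j)}\in D\text{ for all }j<m.\tag{3}$$
For then $W=\bigcup_jP^{(j)}\in D$, so $i\cap W$ is finite for each $i\in I$. Each number lies in at most $m$ tuples of $P$ (at most one for each coordinate), so only finitely many $p\in P$ meet $i$. That is, an enumeration of $P$ converges to $\infty$, and so do the corresponding members of the original $\mathcal P$.

**Why one coordinate at a time is not enough.** Take $m=2$ and infinite injective $R_k\subseteq Q$ whose coordinate sets $R_k^{(0)}$, $R_k^{(1)}$ lie in members of $\mathcal A_0$ that are distinct for distinct $k$. Applying (b) to the coordinate 0 only, we get $P\subseteq\bigcup_kR_k$ with $P^{(0)}$ inside a member of $\mathcal A_1\subseteq D$, but with no control over $P^{(1)}$, which may lie in a member of $\mathcal A_0$. If we do this repeatedly and then repair the coordinate 1, the new first coordinates are collected from infinitely many sets of $D$, and may again lie in a member of $\mathcal A_0$. The same trouble arises when $R_k^{(1)}\in D$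 from the start. The way out is not to count how many coordinates are *repaired*, but how many are *covered by distinct members of $\mathcal A$, of whatever color*: a coordinate put into members of $\mathcal A_1$ counts, and so does one that is spoiled by members of $\mathcal A_0$. Each failure then enlarges the set of covered coordinates. Once all are covered, (b) repairs all at once.

Suppose, for contradiction, that there is no $P$ as in (3).

**Step 4. Types.** We make the coordinates homogeneous. Let $R\subseteq Q$ be infinite injective. Treat $j=0,\dots,m-1$ in turn. If for the current $R$ we have $R^{(j)}\in D$, do nothing; otherwise $R^{(j)}\cap A$ is infinite for some $A\in\mathcal A_0$, and we shrink $R$ to the infinite set $\{p\in R:p_j\in A\}$. Both properties survive later shrinking. So we get an infinite $R'\subseteq R$ such that for each $j$ either $R'^{(j)}\in D$, or $R'^{(j)}\subseteq A^j$ for some $A^j\in\mathcal A_0$. The alternatives exclude each other, as $R'^{(j)}$ is infinite. We say that $R'$ *has a type*, let $J(R')$ be the set of $j$ of the second kind, and call the $A^j$ ($j\in J(R')$) the *witnesses*. Since (3)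 fails, $J(R')\ne\emptyset$. (For $m=1$, a set $R'$ having a type is simply an infinite subset of a member of $\mathcal A_0$.)

**Definition (attainable).** A set $V\subseteq m=\{0,\dots,m-1\}$ is *attainable* if there are infinite injective $R_k\subseteq Q$ ($k<\omega$) such that for $j\in V$ we have $R_k^{(j)}\subseteq A_k^j\in\mathcal A$ with the $A_k^j$ ($k<\omega$) distinct, and for $j\notin V$ we have $R_k^{(j)}\in D$ for all $k$.

For instance, $m$ itself is attainable iff there are sets $R_k\subseteq Q$ to which Proposition 4(b) applies.

**Step 5. Some nonempty $V$ is attainable.** We use (2) to get new witnesses again and again. Let $F_0=\emptyset$, and suppose a finite $F_k\subseteq\mathcal A_0$ is given. As $\bigcup F_k\in I$ and $I$ contains the finite sets, (2) gives inductively pairwise disjoint $p^0,p^1,\dots\in Q$ disjoint from $\bigcup F_k$: at each step also avoid the finite set of entries already used. They form an infinite injective set. Shrink it to $R_k$ having a type $J_k=J(R_k)\ne\emptyset$ with witnesses $A_k^j\in\mathcal A_0$ ($j\in J_k$). Since $R_k^{(j)}$ is nonempty, contained in $A_k^j$ and disjoint from $\bigcup F_k$,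 we have $A_k^j\notin F_k$. Put $F_{k+1}=F_k\cup\{A_k^j:j\in J_k\}$. Finally pass to a subsequence on which $J_k=V$ is constant. Then $V$ is attainable.

**Step 6. If $V$ is attainable and $\emptyset\ne V\ne m$, then some $V'\supsetneq V$ is attainable.** Let $(R_l)$, $A_l^j$ witness that $V$ is attainable. Deleting finitely many tuples from each $R_l$, assume that all entries of tuples in $R_l$ are at least $l$. Then
$$\text{each number is the $j$-th entry of only finitely many tuples of }\textstyle\bigcup_lR_l,\tag{4}$$
since $x$ occurs at most once as $j$-th entry in each $R_l$, and only for $l\le x$. Fix a color $\varepsilon_1\notin S$.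

We construct, for $k<\omega$, infinite injective $T_k\subseteq\bigcup_lR_l$, sets $B_k^j\in\mathcal A_1$ ($j\in V$), a nonempty $J_k\subseteq m\setminus V$, and $E_k^j\in\mathcal A_0$ ($j\in J_k$) such that $T_k^{(j)}\subseteq B_k^j$ for $j\in V$, $T_k^{(j)}\subseteq E^j_k$ for $j\in J_k$, and $T_k^{(j)}\in D$ for $j\notin V\cup J_k$. Suppose this is done for all $k'<k$. To make the new sets different from the old ones, let $R'_l$ be the set of $p\in R_l$ such that
$$p_j\notin\bigcup_{k'<k}B^j_{k'}\ \ (j\in V),\qquad p_j\notin\bigcup\{E^j_{k'}:k'<k,\ j\in J_{k'}\}\ \ (j\notin V).$$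
For $j\notin V$, $R_l^{(j)}\in D$ is almost disjoint from each $E^j_{k'}\in\mathcal A_0$. For $j\in V$, $R_l^{(j)}\subseteq A_l^j$ is almost disjoint from $B^j_{k'}$ unless $A_l^j=B_{k'}^j$, which happens for at most one $l$ for each pair $(j,k')$. So there is $l_0$ such that $R_l\setminus R'_l$ is finite for all $l\ge l_0$; here we use that $R_l$ is injective.

Let $\pi_V$ be the projection to the coordinates in $V$. The sets $\pi_V(R_l')$ ($l\ge l_0$) are infinite and injective, with $j$-th coordinate sets contained in the distinct sets $A^j_l$. Proposition 4(b) with color $\varepsilon_1$ gives an infinite injective subset of $\bigcup_{l\ge l_0}\pi_V(R'_l)$ whose $j$-th coordinate set is contained in some $B_k^j\in\mathcal A_1$ ($j\in V$). Lift each of its elements to one tuple in $\bigcup_{l\ge l_0}R_l'$. In the lifted set distinct tuples differ in every coordinate in $V$, and by (4) each number is the $j$-th entry of only finitely many tuples for $j\notin V$. So, choosing tuples one by one, each avoiding in every coordinate the entries already used there, we get an infinite injective subset. Shrink it to $T_k$ having a type. For $j\in V$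 we have $T_k^{(j)}\subseteq B_k^j\in D$, so $J_k:=J(T_k)\subseteq m\setminus V$, and $J_k\ne\emptyset$ by Step 4. Let $E_k^j$ ($j\in J_k$) be the witnesses. This completes the construction.

Since $T_k^{(j)}$ is nonempty and disjoint from $B_{k'}^j$ for $k'<k$ ($j\in V$), the sets $B_k^j$ ($k<\omega$) are distinct. Since $T_k^{(j)}$ is disjoint from $E_{k'}^j$ when $k'<k$ and $j\in J_{k'}\setminus V$, we have $E_k^j\ne E^j_{k'}$ whenever $k'<k$ and $j\in J_k\cap J_{k'}$. Pass to a subsequence on which $J_k=J$ is constant. Then $V'=V\cup J\supsetneq V$ is attainable, witnessed by the $T_k$: the coordinates in $V$ are covered by the $B_k^j$, those in $J$ by the $E_k^j$, and the others give sets in $D$.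

**Step 7. Contradiction.** By Step 5 and finitely many applications of Step 6, $V=m$ is attainable, via some $(R_k)$. Proposition 4(b) with the color $\varepsilon_1\notin S$ gives an infinite injective $P\subseteq\bigcup_kR_k\subseteq Q$ with $P^{(j)}\subseteq B^j\in\mathcal A_1\subseteq D$ for all $j<m$. This is a $P$ as in (3), which we assumed not to exist. So $X$ is $FU_n$ for every $n$, and Theorem A follows from Proposition 4. $\square$

## 6. A tree of addresses below $\mathfrak b$

We need a family of size $\mathfrak c$ built by recursion. The natural recursion for (b), say with $m=1$, runs as follows. At stage $\zeta<\mathfrak c$ we have an almost disjoint $\mathcal A_\zeta$ with $|\mathcal A_\zeta|<\mathfrak c$, and we are given $R_k\in[A_k]^\omega$ with distinct $A_k\in\mathcal A_\zeta$. We want to add an infinite $P\subseteq\bigcup_kR_k$ almost disjoint from all members of $\mathcal A_\zeta$. For $B\in\mathcal A_\zeta$ let $g_B(k)$ be a strict upper bound of the finite set $B\cap R_k$ (for the at most one $k$ with $A_k=B$, let $g_B(k)=0$). If some $h$ satisfies $g_B\le^*h$ for all $B\in\mathcal A_\zeta$, choose $p_k\in R_k$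 with $p_k\ge h(k)$, strictly increasing; then $\{p_k:k<\omega\}$ is almost disjoint from every $B$. Here $\le^*$ means $\le$ at almost all arguments. Such an $h$ exists if $|\mathcal A_\zeta|<\mathfrak b$, where $\mathfrak b$ is the least size of a subset of $\omega^\omega$ that is unbounded in $\le^*$. If $\mathfrak b=\mathfrak c$ this covers all stages. But if $\mathfrak b<\mathfrak c$, nothing guarantees an $h$ once $|\mathcal A_\zeta|\ge\mathfrak b$, and the recursion stops.

The remedy is to give each member of the family an *address*, a node of a tree, in such a way that membership at different addresses already forces almost disjointness, and that each task can be carried out at $2^\omega$ pairwise incomparable addresses. Then no domination of fewer than $\mathfrak c$ functions is needed. We count addresses instead.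

**The sequence $f_\beta$.** Recall that $\mathfrak b$ is uncountable, and that it is regular: a union of fewer than $\mathfrak b$ families, each of size less than $\mathfrak b$, is bounded, by bounding first each family and then the bounds. Fix nondecreasing functions $f_\beta\in\omega^\omega$ ($\beta<\mathfrak b$) with $f_\beta\le^*f_\gamma$ for $\beta<\gamma$, unbounded in $\le^*$. To get them, let $\{g_\beta:\beta<\mathfrak b\}$ be unbounded and choose recursively a nondecreasing $f_\beta\ge g_\beta$ which is a $\le^*$-bound of $\{f_\gamma:\gamma<\beta\}$. Let $\Omega=\{\xi<\mathfrak b:\mathrm{cf}(\xi)=\omega\}$. For each $\xi\in\Omega$ fix $\xi(0)<\xi(1)<\cdots$ with supremum $\xi$. For each limit $\delta<\omega_1$ fix $\delta_0<\delta_1<\cdots$ with supremum $\delta$.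

**Definition (the sets $K^t_n$).** Let $T=\Omega^{<\omega_1}$ be the set of sequences of countable length from $\Omega$, ordered by extension. Let $a$ be a partial function from $T$ to $[\omega]^\omega$; in the formulas put $a(t)=\emptyset$ if $t\notin\mathrm{dom}(a)$. By recursion on the length $|t|$ define $K^t_0\supseteq K^t_1\supseteq\cdots$ with $\bigcap_nK_n^t=\emptyset$:

* $K^\emptyset_n=\bigcup_{i\ge n}c_i$.
* For $x\in K^t_0$ let $n_t(x)=\max\{n:x\in K^t_n\}$, and for $\beta<\mathfrak b$ let $L^t_\beta=\{x\in K_0^t:x\le f_\beta(n_t(x))\}$. For $\xi\in\Omega$,
$$K_n^{t^\frown\xi}=\Big(L^t_\xi\setminus\bigcup_{i\le n}L^t_{\xi(i)}\Big)\setminus\big(a(t)\cup\{0,\dots,n-1\}\big).$$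
* If $|t|=\delta$ is a limit, $K^t_n=\bigcap_{i\le n}K_n^{t\restriction\delta_i}\setminus\{0,\dots,n-1\}$.

Think of the differences $K^t_n\setminus K^t_{n+1}$ as columns; for $t=\emptyset$ they are the $c_n$. Then $L^t_\beta$ is the part of $K_0^t$ below the graph of $f_\beta$. The node $t^\frown\xi$ looks at what is below $f_\xi$, and its $n$-th set is what is left when everything below $f_{\xi(0)},\dots,f_{\xi(n)}$ is removed. The set $a(t)$ is removed to keep later sets away from it.

The sets $K^t_n$ depend only on the restriction of $a$ to the *proper* initial segments of $t$.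

**Definition ($\mathcal L_t$, good).** $\mathcal L_t=\{Z\in[\omega]^\omega:Z\subseteq^*K^t_n\text{ for all }n\}$. The function $a$ is *good* if $a(s)\in\mathcal L_s$ for all $s\in\mathrm{dom}(a)$.

For example, $\mathcal L_\emptyset$ consists of the infinite sets that have finite intersection with each $c_n$. The empty function is good.

**Facts.**

(F1) *$L^t_\beta\subseteq^*L^t_\gamma$ for $\beta<\gamma$, and $L^t_\beta\subseteq^*K^t_m$ for all $m$.* An $x$ in $L^t_\beta\setminus L^t_\gamma$ (resp. $L^t_\beta\setminus K^t_m$) satisfies $x\le f_\beta(n)$, where $n=n_t(x)$ is one of the finitely many $n$ with $f_\beta(n)>f_\gamma(n)$ (resp. with $n<m$). There are only finitely many such $x$.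

(F2) *If $u\subsetneq v$, then for every $m$ there is $n$ with $K^v_n\subseteq^*K^u_m$. Hence $\mathcal L_v\subseteq\mathcal L_u$.* We use induction on $|v|$. If $v=w^\frown\xi$, then $K_0^v\subseteq L^w_\xi\subseteq^*K^w_{m'}$ for all $m'$ by (F1). If $u=w$ we are done; if $u\subsetneq w$, use an $m'$ with $K^w_{m'}\subseteq^*K_m^u$ from the induction hypothesis. If $|v|=\delta$ is a limit, choose $i$ with $u\subsetneq v\restriction\delta_i$, and $n'$ with $K_{n'}^{v\restriction\delta_i}\subseteq^*K^u_m$. For $n\ge\max(i,n')$ we have $K_n^v\subseteq K_n^{v\restriction\delta_i}\subseteq K_{n'}^{v\restriction\delta_i}$.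

(F3) *If $|v|$ is a limit and $Z\in\mathcal L_{v\restriction\delta'}$ for cofinally many $\delta'<|v|$, then $Z\in\mathcal L_v$.* By (F2), $Z\in\mathcal L_{v\restriction\delta'}$ for all $\delta'<|v|$. Each $K^v_n$ is, up to a finite set, a finite intersection of sets $K^{v\restriction\delta'}_n$.

(F4) *If $a$ is good, then $a(s)\cap a(s')$ is finite for distinct $s,s'\in\mathrm{dom}(a)$.* If $s\subsetneq s'$, say $s'\supseteq s^\frown\xi$, then $a(s')\in\mathcal L_{s'}\subseteq\mathcal L_{s^\frown\xi}$, so $a(s')\subseteq^*K_0^{s^\frown\xi}$, which is disjoint from $a(s)$. If $s,s'$ are incomparable, let $u$ be their longest common initial segment, say $s\supseteq u^\frown\xi$, $s'\supseteq u^\frown\eta$ with $\xi<\eta$. Then $a(s)\subseteq^*K_0^{u^\frown\xi}\subseteq L^u_\xi$. Choose $n$ with $\eta(n)\ge\xi$. Then $a(s')\subseteq^*K_n^{u^\frown\eta}$, which is disjoint from $L^u_{\eta(n)}\supseteq^*L^u_\xi$.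

**Definition (large).** Let $\vec t=(t_j)_{j<m}$ with $t_j\in T$. A sequence $\vec R=(R_k)_{k<\omega}$ of infinite injective subsets of $\omega^m$ is *$\vec t$-large* (with respect to $a$) if for each $j<m$:

* (i) for every $n$, for almost all $k$, $R_k^{(j)}\subseteq^*K_n^{t_j}$;
* (ii) for every $k$ there is $n$ such that $R_k^{(j)}\cap K_n^{t_j}$ is finite.

For example, infinite sets $R_k\subseteq c_k$ ($m=1$) form a $\langle\emptyset\rangle$-large sequence. Largeness is preserved by passing to infinite subsequences and by shrinking each $R_k$ to an infinite subset.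

## 7. Climbing, diagonalizing, and locating

Throughout this section $a$ is a good function. We show that a large sequence can be moved to many immediate successors (Lemma 5), that after $\omega$ moves we can diagonalize (Lemma 6), and that every sequence of subsets of distinct members of the family is large at some address, after passing to a subsequence (Lemma 7).

**Lemma 5.** Let $\vec R$ be $\vec t$-large. There is a club $C\subseteq\mathfrak b$ such that for every $\xi\in C\cap\Omega$ there is a $(t_j{}^\frown\xi)_{j<m}$-large $\vec R'$ with $\bigcup_kR'_k\subseteq\bigcup_kR_k$.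

**Proof.** **Step 1. Put $R_k$ into single columns.** By (i), after passing to a subsequence and deleting finitely many tuples from each $R_k$, we have $R_k^{(j)}\subseteq K_k^{t_j}$ for all $j<m$ and all $k$. If $t_j\in\mathrm{dom}(a)$, then $a(t_j)\subseteq^*K_n^{t_j}$ for all $n$ because $a$ is good, so by (ii) $R_k^{(j)}\cap a(t_j)$ is finite. Deleting finitely many tuples again, we assume $R_k^{(j)}\cap a(t_j)=\emptyset$. By (ii), for fixed $k$, the values $n_{t_j}(p_j)\ge k$ are bounded on all but finitely many $p\in R_k$. So we can shrink $R_k$ to an infinite subset on which they are constant: $n_{t_j}(p_j)=\nu_j(k)\ge k$ for all $p\in R_k$, $j<m$. Passing to a subsequence, assume that each $\nu_j$ is strictly increasing, still with $\nu_j(k)\ge k$. Now for $p\in R_k$,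
$$p_j\in L_\beta^{t_j}\iff p_j\le f_\beta(\nu_j(k)).\tag{5}$$

**Step 2. Claim: for each $\beta<\mathfrak b$ there are $\gamma\in(\beta,\mathfrak b)$ and an infinite injective $W\subseteq\bigcup_kR_k$ with $W^{(j)}\subseteq L_\gamma^{t_j}\setminus L_\beta^{t_j}$ for all $j<m$.** Since $R_k$ is infinite and injective, we can pick $p^k\in R_k$ with $p_j^k>f_\beta(\nu_j(k))$ for all $j$. Let $\varphi(k)=\max_jp_j^k$. The $f_\gamma$ are unbounded and $\le^*$-increasing, so there is $\gamma>\beta$ with $f_\gamma(k)\ge\varphi(k)$ for infinitely many $k$. For these $k$ we have $p_j^k\le f_\gamma(k)\le f_\gamma(\nu_j(k))$, as $f_\gamma$ is nondecreasing. Let $W$ be the set of these $p^k$. By (5), $W^{(j)}\subseteq L_\gamma^{t_j}\setminus L_\beta^{t_j}$. $W$ is infinite and injective since for distinct $k$ the values $n_{t_j}(p_j^k)=\nu_j(k)$ are distinct.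

**Step 3. The club.** Let $c(\beta)$ be the least $\gamma$ as in the claim. Let $C$ be the set of limit $\xi<\mathfrak b$ with $c(\beta)<\xi$ for all $\beta<\xi$; it is club since $\mathfrak b$ is regular and uncountable. Let $\xi\in C\cap\Omega$. For each $n$ let $W_n$ be as in the claim for $\beta=\xi(n)$ and $\gamma_n=c(\xi(n))<\xi$. We check that $(W_n)_n$ is $(t_j{}^\frown\xi)_j$-large.

(i) Fix $i$ and let $n\ge i$. Then $W_n^{(j)}\subseteq L_{\gamma_n}^{t_j}\subseteq^*L_\xi^{t_j}$. Also $W_n^{(j)}$ is disjoint from $L_{\xi(n)}^{t_j}$, which almost contains $L_{\xi(l)}^{t_j}$ for $l\le i$; and it is disjoint from $a(t_j)$. So $W_n^{(j)}\subseteq^*K_i^{t_j{}^\frown\xi}$.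

(ii) Given $n$, choose $l$ with $\xi(l)\ge\gamma_n$. Then $W_n^{(j)}\subseteq^*L_{\xi(l)}^{t_j}$, which is disjoint from $K_l^{t_j{}^\frown\xi}$. $\square$

**Lemma 6.** Let $t_j^{i+1}=t_j^i{}^\frown\xi_i$ ($i<\omega$, $j<m$), let $\vec R^i$ be $(t_j^i)_{j<m}$-large with $\bigcup_kR_k^{i+1}\subseteq\bigcup_kR_k^i$, and let $s^j=\bigcup_it^i_j$. There is an infinite injective $P\subseteq\bigcup_kR_k^0$ with $P^{(j)}\in\mathcal L_{s^j}$ for all $j<m$.

**Proof.** For $i'<i$ we have $K_0^{t_j^i}\subseteq^*K_i^{t_j^{i'}}$. This holds because $K_0^{t^\frown\xi}\subseteq L_\xi^t\subseteq^*K_n^t$ for all $n$ by (F1), and we can go down from $t_j^i$ to $t_j^{i'}$ in finitely many such steps. By (i) of largeness, for some $k$ we have $(R_k^i)^{(j)}\subseteq^*K_i^{t_j^i}$ for all $j<m$. So all but finitely many $p\in R^i_k$ satisfy $p_j\in\bigcap_{i'\le i}K_i^{t_j^{i'}}$ for all $j$. Hence we can choose recursively $p^i\in\bigcup_kR_k^i$ with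
$$p^i_j\in\bigcap_{i'\le i}K_i^{t_j^{i'}}\quad(j<m)$$
and with all entries larger than all entries of the earlier $p$'s. Let $P=\{p^i:i<\omega\}$; it is infinite, injective, and contained in $\bigcup_kR_k^0$. For all $i',n$ we have $P^{(j)}\subseteq^*K_n^{t_j^{i'}}$, because $p_j^i\in K_i^{t_j^{i'}}\subseteq K_n^{t_j^{i'}}$ for $i\ge\max(i',n)$. So $P^{(j)}\in\mathcal L_{t_j^{i'}}$ for all $i'$, and $P^{(j)}\in\mathcal L_{s^j}$ by (F3). $\square$

**Lemma 7.** Let $s_k\in\mathrm{dom}(a)$ ($k<\omega$) be distinct and $Z_k\in[a(s_k)]^\omega$. There are an infinite $H\subseteq\omega$ and $t\in T$ such that $(Z_k)_{k\in H}$ is $t$-large (with $m=1$).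

**Proof.** Write $s\restriction\alpha=s$ if $|s|\le\alpha$. Let $\alpha\le\omega_1$ be least such that $\{s_k\restriction\alpha:k<\omega\}$ is infinite. It exists since $s_k\restriction\omega_1=s_k$, and $\alpha>0$. Pass to an infinite set of $k$'s on which the $s_k\restriction\alpha$ are distinct. Since $a$ is good, $Z_k\in\mathcal L_{s_k}$.

**Case 1: $\alpha=\beta+1$.** There are only finitely many $s_k\restriction\beta$, so we may assume $s_k\restriction\beta=u$ for all $k$. If $|s_k|\le\beta$, then $s_k=u$; this holds for at most one $k$, which we drop. So $|u|=\beta$ and $s_k\supseteq u^\frown\xi_k$ with distinct $\xi_k$. Passing to a subsequence, assume that the $\xi_k$ are strictly increasing. Let $\xi=\sup_k\xi_k$. It has cofinality $\omega$ and is less than $\mathfrak b$, since $\mathfrak b$ is regular and uncountable; so $\xi\in\Omega$. Let $t=u^\frown\xi$.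

We have $Z_k\in\mathcal L_{s_k}\subseteq\mathcal L_{u^\frown\xi_k}$. So $Z_k\subseteq^*L_{\xi_k}^u$ and $Z_k\cap a(u)$ is finite. Moreover $Z_k$ is almost disjoint from $L_\eta^u$ for each $\eta<\xi_k$: if $\xi_k(n)\ge\eta$, then $K_n^{u^\frown\xi_k}$, which almost contains $Z_k$, is disjoint from $L^u_{\xi_k(n)}\supseteq^*L_\eta^u$. Now we verify largeness.

(i) Given $n$, almost all $k$ satisfy $\xi_k>\xi(n)$. For these, $Z_k\subseteq^*L_{\xi_k}^u\subseteq^*L_\xi^u$, and $Z_k$ is almost disjoint from $L_{\xi(i)}^u$ for $i\le n$ and from $a(u)$. So $Z_k\subseteq^*K^t_n$.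

(ii) Given $k$, choose $n$ with $\xi(n)\ge\xi_k$. Then $Z_k\subseteq^*L_{\xi_k}^u\subseteq^*L_{\xi(n)}^u$, which is disjoint from $K_n^t$.

**Case 2: $\alpha$ is a limit.** For $k\ne l$ there is $\beta_{kl}<\alpha$ with $s_k\restriction\beta_{kl}\ne s_l\restriction\beta_{kl}$. Indeed $s_k\restriction\alpha$ and $s_l\restriction\alpha$ are distinct. If both have length less than $\alpha$, take $\beta_{kl}$ above both lengths. If just one has length $\alpha$, a $\beta_{kl}$ above the length of the other works. If both have length $\alpha$, they differ at some point below $\alpha$. If $\mathrm{cf}(\alpha)>\omega$, then $\beta=\sup_{k\ne l}\beta_{kl}<\alpha$, and the $s_k\restriction\beta$ are distinct, contradicting the minimality of $\alpha$. So $\mathrm{cf}(\alpha)=\omega$ and $\alpha<\omega_1$.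

Choose $\delta_i'\nearrow\alpha$. As there are only finitely many $s_k\restriction\delta'_i$ for each $i$, there are infinite $H_0\supseteq H_1\supseteq\cdots$ with $s_k\restriction\delta_i'=u_i$ for all $k\in H_i$. Since the $s_k$ are distinct, $|u_i|=\delta'_i$; otherwise $s_k=u_i$ for all $k\in H_i$. Let $t=\bigcup_iu_i$, so $|t|=\alpha$. Pass to $k_0<k_1<\cdots$ with $k_i\in H_i$, and drop the at most one $k$ with $s_k\restriction\alpha=t$. Now for each $\delta'<\alpha$ we have $s_k\supseteq t\restriction\delta'$ for almost all $k$, while $s_k\not\supseteq t$ for all $k$.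

(i) Write $\delta=\alpha=|t|$. Given $n$, for almost all $k$ we have $s_k\supseteq t\restriction\delta_i$ for all $i\le n$. Then $Z_k\in\mathcal L_{t\restriction\delta_i}$ for $i\le n$, and so $Z_k\subseteq^*K_n^t$.

(ii) Fix $k$. First let $s_k\subsetneq t$, say $t\supsetneq s_k{}^\frown\eta$ (recall that $|t|$ is a limit). Then $Z_k\subseteq a(s_k)$ is disjoint from $K_0^{s_k{}^\frown\eta}$, which almost contains some $K_n^t$ by (F2). So $Z_k\cap K_n^t$ is finite. Otherwise $s_k$ and $t$ are incomparable: $t\supsetneq u^\frown\xi$, $s_k\supseteq u^\frown\eta$ with $\xi\ne\eta$, and $Z_k\in\mathcal L_{u^\frown\eta}$. If $\eta<\xi$, then $Z_k\subseteq^*L_\eta^u\subseteq^*L_{\xi(n)}^u$ for some $n$ with $\xi(n)\ge\eta$, and $L_{\xi(n)}^u$ is disjoint from $K_n^{u^\frown\xi}$. If $\eta>\xi$, then, as in Case 1, $Z_k$ is almost disjoint from $L_\xi^u\supseteq K_0^{u^\frown\xi}$; put $n=0$. In both cases $Z_k\cap K_n^{u^\frown\xi}$ is finite and some $K_{n'}^t\subseteq^*K_n^{u^\frown\xi}$ by (F2). So $Z_k\cap K_{n'}^t$ is finite. $\square$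

## 8. The recursion of length $\mathfrak c$ and the proof of Proposition 4

A *task* is a triple $(m,\vec R,\varepsilon)$ where $m\ge1$, $\vec R=(R_k)_{k<\omega}$ is a sequence of infinite injective subsets of $\omega^m$, and $\varepsilon<\mathfrak c$. There are $\mathfrak c$ tasks. Enumerate them as $\langle\tau_\zeta:\zeta<\mathfrak c\rangle$, each task appearing cofinally often. We define increasing good functions $a_\zeta$ ($\zeta<\mathfrak c$) with $|\mathrm{dom}(a_\zeta)|\le|\zeta|+\omega<\mathfrak c$, and colors in $\mathfrak c$ for the nodes in their domains. Start with $a_0=\emptyset$ and take unions at limits. Each stage adds at most finitely many nodes.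

**Step 1. What happens at stage $\zeta$.** Let $\tau_\zeta=(m,\vec R,\varepsilon)$. If there is no $\vec t$ for which $\vec R$ is $\vec t$-large with respect to $a_\zeta$, let $a_{\zeta+1}=a_\zeta$. Otherwise fix such a $\vec t$ and work with respect to $a_\zeta$. Each club of $\mathfrak b$ meets $\Omega$ in an unbounded set: suprema of strictly increasing $\omega$-sequences from the club are in it. So by Lemma 5, used repeatedly, we can build for $\sigma\in2^{<\omega}$ ordinals $\xi_\sigma\in\Omega$ ($\sigma\ne\emptyset$) with $\xi_{\sigma^\frown0}\ne\xi_{\sigma^\frown1}$, and sequences $\vec R^\sigma$ which are large for $(t_j^\sigma)_{j<m}$, where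
$$t_j^\sigma=t_j{}^\frown\langle\xi_{\sigma\restriction1},\xi_{\sigma\restriction2},\dots,\xi_\sigma\rangle,$$
with $\vec R^\emptyset=\vec R$ and $\bigcup_kR_k^{\sigma^\frown e}\subseteq\bigcup_kR_k^\sigma$ for $e<2$. For $f\in2^\omega$ let $s_f^j=\bigcup_it_j^{f\restriction i}$, a node of length $|t_j|+\omega$.

**Step 2. Choosing a free branch.** For $f\ne g$ the nodes $s^j_f,s^j_g$ are incomparable. So for each $u\in\mathrm{dom}(a_\zeta)\cup\{t_i:i<m\}$ and $j<m$ at most one $f$ has $s_f^j\subseteq u$. As $|\mathrm{dom}(a_\zeta)|<\mathfrak c=|2^\omega|$, we can fix $f$ such that, writing $s^j=s^j_f$,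
$$s^j\not\subseteq u\quad\text{for all }j<m\text{ and all }u\in\mathrm{dom}(a_\zeta)\cup\{t_i:i<m\}.\tag{6}$$

The $s^j$ are pairwise equal or incomparable. Suppose $s^j\subsetneq s^i$. As $t_i\subseteq s^i$ too, $t_i$ and $s^j$ are comparable, and $s^j\not\subseteq t_i$ by (6); so $t_i\subsetneq s^j\subsetneq s^i$. Then the limit ordinal $|s^j|$ satisfies $|t_i|<|s^j|<|t_i|+\omega$, which is impossible.

By Lemma 6 take an infinite injective $P\subseteq\bigcup_kR_k$ with $P^{(j)}\in\mathcal L_{s^j}$ for all $j<m$. Extend $a_\zeta$ to $a_{\zeta+1}$ by
$$a_{\zeta+1}(s)=\bigcup\{P^{(j)}:s^j=s\}\quad\text{for }s\in\{s^j:j<m\},$$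
and give these new nodes the color $\varepsilon$. A finite union of members of $\mathcal L_s$ is in $\mathcal L_s$, so $a_{\zeta+1}(s)\in\mathcal L_s$ as computed from $a_\zeta$.

**Step 3. Goodness is preserved.** By (6) the new nodes are not in $\mathrm{dom}(a_\zeta)$ and are not initial segments of old nodes. By Step 2 they are not proper initial segments of each other. So for $s\in\mathrm{dom}(a_{\zeta+1})$ the functions $a_\zeta$ and $a_{\zeta+1}$ agree on the proper initial segments of $s$, and the sets $K_n^s$ are the same for both. Hence $a_{\zeta+1}$ is good. By induction, if $s\in\mathrm{dom}(a_\zeta)$, then no node added at a stage $\ge\zeta$ is an initial segment of $s$. So the sets $K_n^s$ are the same for all $a_\eta$ with $\eta\ge\zeta$, also for limits $\eta$, and for $a:=\bigcup_{\zeta<\mathfrak c}a_\zeta$. Hence the $a_\eta$ at limit stages and $a$ itself are good.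

Let $\mathcal A=\{a(s):s\in\mathrm{dom}(a)\}$. By (F4) it is almost disjoint, and distinct nodes give distinct sets. A member of $\mathcal A$ gets the color of its node.

**Step 4. Part (a).** Let $n_0<n_1<\cdots$ be such that $M\cap c_{n_k}$ is infinite, and let $R_k=M\cap c_{n_k}$. This sequence is $\langle\emptyset\rangle$-large with respect to every $a_\zeta$: $R_k\subseteq K^\emptyset_{n_k}$ and $R_k\cap K_{n_k+1}^\emptyset=\emptyset$. So at a stage treating the task $(1,\vec R,\varepsilon)$ we add some $a(s)=P\subseteq\bigcup_kR_k\subseteq M$ of color $\varepsilon$.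

**Step 5. Part (b).** Let $R_k$, $A_k^j$ be as in (b), and let $A_k^j=a(s_k^j)$. For fixed $j$ the nodes $s_k^j$ are distinct. Largeness is a condition on each coordinate separately and is inherited by subsequences. So we apply Lemma 7 (for $a$) to $Z_k=R_k^{(j)}$ successively for $j=0,\dots,m-1$, each time passing to a subsequence. We get a subsequence $\vec R'$ of $\vec R$ and $\vec t=(t_j)_{j<m}$ such that $\vec R'$ is $\vec t$-large with respect to $a$.

Largeness must be seen already at some stage of the recursion. As $\mathrm{cf}(\mathfrak c)>\omega$, there is $\zeta_0<\mathfrak c$ such that $\mathrm{dom}(a_{\zeta_0})$ contains all $s_k^j$ ($k<\omega$, $j<m$) and all those proper initial segments of the $t_j$'s that lie in $\mathrm{dom}(a)$; these are countably many nodes. For $\zeta\ge\zeta_0$ the functions $a_\zeta$ and $a$ agree on the proper initial segments of each $t_j$, so the sets $K_n^{t_j}$ are the same for both, and $\vec R'$ is $\vec t$-large with respect to $a_\zeta$. The task $(m,\vec R',\varepsilon)$ appears cofinally often, so it is $\tau_\zeta$ for some $\zeta\ge\zeta_0$. At that stage we add new nodes $s^j\notin\mathrm{dom}(a_\zeta)$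 of color $\varepsilon$ (for whichever address tuple was fixed there), and have an infinite injective $P\subseteq\bigcup_kR_k'\subseteq\bigcup_kR_k$ with $P^{(j)}\subseteq a(s^j)=:B^j$ for $j<m$. Since $s_k^i\in\mathrm{dom}(a_\zeta)$, we have $s^j\ne s^i_k$, and so $B^j\ne A_k^i$, for all $i,j<m$ and all $k$. $\square$

This proves Proposition 4, and with Section 5, Theorem A: the answer to the question is yes, in ZFC.

## 9. Many such spaces, and the limit set by $FU_{fin}$

**Proof of (B1).** Section 5 applies to every $S$ with $\emptyset\ne S\subsetneq\mathfrak c$, for one fixed family $\mathcal A$. So each $X_S$ is countable and boundedly $FU_{fin}$; it is not productively $\alpha_4$-$FU$, because of $Y_S$.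

**Step 1. Different $S$ give different topologies on $\omega\cup\{\infty\}$.** Let $S\ne S'$, say $\varepsilon\in S\setminus S'$; the other case is symmetric. By Proposition 4(a) there is $A\in\mathcal A$ of color $\varepsilon$. Then $A\in I_S$. On the other hand $A\in D_{S'}$ is infinite, so $A\notin I_{S'}$. Since $I_S$ consists of the subsets of $\omega$ whose complements in $X_S$ are neighborhoods of $\infty$, the topologies differ.

**Step 2. Counting.** There are $2^{\mathfrak c}$ sets $S$. There are only $\mathfrak c$ bijections of $\omega\cup\{\infty\}$, so each homeomorphism class contains at most $\mathfrak c$ of the spaces $X_S$. Hence there are $2^{\mathfrak c}$ classes.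

**Step 3. Finite powers are Fréchet.** Let $X=X_S$ and $x\in\overline A$, $A\subseteq X^n$. If all coordinates of $x$ are isolated, then $x\in A$. Otherwise restrict $A$ to its elements that agree with $x$ in the isolated coordinates of $x$; this is an open condition satisfied by $x$. So we may assume $x=(\infty,\dots,\infty)\in X^k$ and $A\subseteq X^k$, for some $k\ge1$. Apply $FU_k$ to the family of sets $\{b_1,\dots,b_k\}$, $b\in A$. Since $\{b_1,\dots,b_k\}\subseteq U$ iff $b\in U^k$, every neighborhood of $\infty$ contains a member of the family, and members converging to $\infty$ give a sequence in $A$ converging to $x$. $\square$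

With (B1), the implication in (B2) is strict.

**Proof of (B3).** By Hrušák and Ramos-García (*Malykhin's problem*, Adv. Math. 262 (2014) 193–212), it is consistent with ZFC that every separable Fréchet topological group is metrizable. Work in such a model. Let $X$ be countable and $FU_{fin}$. We show that $X$ is first countable; then Lemma 1 applies.

**Step 1. A group that codes a point.** Let $x\in X$ be non-isolated, $N=X\setminus\{x\}$, and let $\mathcal F$ be the filter of sets $U\setminus\{x\}$, $U$ a neighborhood of $x$. As $X$ is $T_1$, $\bigcap\mathcal F=\emptyset$. Let $G=[N]^{<\omega}$ be the group of finite subsets of $N$ with symmetric difference, and take the subgroups $[F]^{<\omega}$ ($F\in\mathcal F$) as a base at $0=\emptyset$. Since $[F]^{<\omega}\cap[F']^{<\omega}=[F\cap F']^{<\omega}$ and $G$ is abelian, this defines a group topology; it is Hausdorff because $\bigcap_{F\in\mathcal F}[F]^{<\omega}=\{\emptyset\}$. $G$ is countable, hence separable. (For $X=\omega+1$ and $x=\omega$, sets $P_n\in G$ converge to $\emptyset$ iff $\min P_n\to\infty$, where $\min\emptyset=\infty$.)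

**Step 2. $G$ is Fréchet.** By homogeneity it is enough to look at $\emptyset$. Let $\mathcal P\subseteq G$ with $\emptyset\in\overline{\mathcal P}$. If $\emptyset\in\mathcal P$, use a constant sequence. If $\emptyset\notin\mathcal P$, then $\mathcal P$ is a family of nonempty finite sets, and every neighborhood $U$ of $x$ contains a member of $\mathcal P$, because $[U\setminus\{x\}]^{<\omega}$ meets $\mathcal P$. By $FU_{fin}$ there are $P_n\in\mathcal P$ converging to $x$. As $P_n\subseteq N$, this means that for each $F\in\mathcal F$ almost all $P_n$ are in $[F]^{<\omega}$, i.e. $P_n\to\emptyset$ in $G$.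

**Step 3. First countability of $X$.** By the choice of the model $G$ is metrizable. So there is a countable $\{F_n:n<\omega\}\subseteq\mathcal F$ such that each $[F]^{<\omega}$ with $F\in\mathcal F$ contains some $[F_n]^{<\omega}$, which means $F\supseteq F_n$ (look at singletons). So the sets $F_n\cup\{x\}$ form a countable base of neighborhoods at $x$. Hence $X$ is first countable at every point and, by Lemma 1, productively $\alpha_4$-$FU$. In this model no countable $FU_{fin}$ space can serve as $X$ in Theorem A. $\square$
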